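\title{Two random elements of the Nottingham group generate an open subgroup}

\begin{abstract}
Let $F$ be a finite field of odd characteristic $p$ and let $\mathcal N(F)$ be the Nottingham group over $F$. We prove that two independent Haar-random elements of $\mathcal N(F)$ topologically generate an open subgroup with probability one, and that the same holds in every open subgroup of $\mathcal N(F)$. For $F=\mathbb F_p$ this confirms a conjecture of Shalev. The proof attaches to the first element $a$ a vector field, obtained as a limit of the rescaled powers $a^{p^k}$, and studies the graded Lie algebra generated by its conjugates. The $p$-th power map on vector fields supplies scalars that act on this Lie algebra, and almost surely there are enough of them to force openness.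
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $F=\mathbb F_q$ be a finite field of characteristic $p$. The \emph{Nottingham group} $\mathcal N=\mathcal N(F)$ consists of the formal power series
\[
g(x)=x+c_2x^2+c_3x^3+\cdots\qquad(c_i\in F),
\]
with substitution of one series into another as the group operation. For $n\ge1$ let $\mathcal N_n$ be the set of $g\in\mathcal N$ with $g(x)\equiv x \pmod{x^{n+1}}$. The $\mathcal N_n$ are normal subgroups of index $q^{n-1}$, and $\mathcal N$ is the inverse limit of the finite $p$-groups $\mathcal N/\mathcal N_n$. Thus $\mathcal N$ is a pro-$p$ group. Under its normalized Haar measure the coefficients $c_2,c_3,\dots$ are independent and uniformly distributed in $F$.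

For a profinite group $G$ and an integer $k\ge1$, let $Q(G,k)$ be the probability that the closed subgroup $\overline{\langle g_1,\dots,g_k\rangle}$ is open in $G$, where $g_1,\dots,g_k$ are chosen independently with respect to the normalized Haar measure of $G$. The question whether $Q(\mathcal N(\mathbb F_p),2)=1$ for every prime $p\ge3$ is stated in \cite{nottingham} as a conjecture of Shalev. We prove that the answer is yes, over every finite field of odd characteristic.

\begin{theorem}\label{thm:main}
Let $F$ be a finite field of characteristic $p\ge3$ and let $\mathcal N=\mathcal N(F)$. For Haar-almost every pair $(a,b)\in\mathcal N^2$ the closed subgroup $\overline{\langle a,b\rangle}$ is open in $\mathcal N$. That is, $Q(\mathcal N,2)=1$.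
\end{theorem}

\begin{corollary}\label{cor:open}
Let $F$ be as in Theorem~\ref{thm:main} and let $G$ be an open subgroup of $\mathcal N(F)$. Then $Q(G,k)=1$ for all $k\ge2$, and $Q(G,1)=0$. In particular, every open subgroup of $\mathcal N(F)$ contains an open subgroup that is topologically generated by two elements, and no open subgroup of $\mathcal N(F)$ is procyclic.
\end{corollary}

\subsection*{What $Q$ measures}
A nontrivial pro-$p$ group $G$ has an open subgroup of index $p$, and $k$ random elements all lie in it with probability $p^{-k}$. So random elements never generate $G$ itself with probability one, and generating an open subgroup is the natural substitute. Two abelian examples show the extremes. In $\mathbb Z_p^d$, elements generate an open subgroup exactly when they span $\mathbb Q_p^d$, and a proper subspace meets $\mathbb Z_p^d$ in a null set; hence $Q(\mathbb Z_p^d,k)$ is $1$ for $k\ge d$ and $0$ for $k<d$. In the additive group of $\mathbb F_p[[x]]$ any $k$ elements generate a finite subgroup, so $Q=0$ for every $k$.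

The Nottingham group resembles the second example at small scales. The map $g\mapsto g(x)-x$ induces an isomorphism from $\mathcal N_n/\mathcal N_{2n}$ onto the elementary abelian group $x^{n+1}F[[x]]/x^{2n+1}F[[x]]$ (this is Lemma~\ref{lem:calculus}(b) below), so $\mathcal N_n$ needs at least $n$ generators. Two random elements lie in $\mathcal N_n$ with positive probability, and then they cannot generate $\mathcal N_n$. If they are to generate an open subgroup, commutators must make up for the missing generators at a deeper level.

\subsection*{What leading terms give}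
The \emph{depth} of $g\ne1$ is the largest $n$ with $g\in\mathcal N_n$, and its \emph{leading coefficient} is then $c_{n+1}$. If $g$ and $h$ have depths $n$ and $n'$ and $n\not\equiv n'\pmod p$, then their commutator has depth $n+n'$ (Lemma~\ref{lem:depths}). Take $F=\mathbb F_p$ with $p\ge 3$, and let $a$ have depth $1$ and $b$ depth $2$. Then $\langle a,b\rangle$ has elements of every depth: by induction on $n\geq2$, depth $n+1$ is obtained from the depths $n$ and $1$ if $n\not\equiv1$, and from $n-1\equiv0$ and $2$ if $n\equiv1\pmod p$. Powers of these elements have all leading coefficients in $\mathbb F_p^*$, and so $\overline{\langle a,b\rangle}=\mathcal N$ by Lemma~\ref{lem:depths}(b). Hence $Q(\mathcal N(\mathbb F_p),2)>0$, and one is led to guess that $Q=1$.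

Leading terms alone cannot prove this. With positive probability $a$ has depth $2$ and $b$ has depth $4$, and then the rule above produces only even depths. This is not a defect of the rule. The odd series $x+c_3x^3+c_5x^5+\cdots$ form a closed subgroup of measure zero which contains elements of depths $2$ and $4$. No finite number of coefficients of $a$ and $b$ is guaranteed to separate the pair from such a subgroup, so a proof has to extract information from arbitrarily late coefficients.

\subsection*{The method}
An element $g$ of depth $n$ acts on $F((x))$ as $1+A_g$, where $A_g$ is the vector field $(g(x)-x)\,d/dx$, up to an error that raises valuations by $2n$. For deep elements the group is therefore well approximated by a Lie algebra of vector fields. We apply this to the powers $a^{p^k}$, whose depths tend to infinity. After division by a power of $x^p$, their vector fields converge to a vector field $X$ that depends only on $a$ and remembers infinitely many coefficients. The conjugates of $X$ under $\langle a,b\rangle$ generate a graded Lie algebra, and the leading terms of its elements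 are leading terms of elements of $\langle a,b\rangle$. The vector fields on $F((x))$ form a Lie algebra of dimension only $p$ over the field $F((x^p))$, and the $p$-th power of a vector field is a scalar multiple of it. These scalars act on our graded Lie algebra. We show that almost surely they generate all of $F((x^p))$, and that this yields elements of $2p$ consecutive depths with all leading coefficients, which forces openness.

Section~\ref{sec:setting} fixes notation, and Section~\ref{sec:model} shows the role of the scalars by hand for $p=3$. Sections~\ref{sec:dictionary} and~\ref{sec:pmap} contain the dictionary between group elements and vector fields and the algebra of the $p$-th power map. Section~\ref{sec:null} collects the null sets. The vector field $X$ and the graded Lie algebra are constructed in Section~\ref{sec:limit}, the scalars are studied in Sections~\ref{sec:scalar} and~\ref{sec:field}, and the proof is completed in Section~\ref{sec:end}.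

\section{Setting}\label{sec:setting}

From now on $F=\mathbb F_q$ has characteristic $p\ge3$.

\subsection{Fields and vector fields}
Let $K=F((x))$, with valuation $v$ and valuation ring $\mathcal O=F[[x]]$. Put $y=x^p$, $C=F((y))$, $\mathcal O_C=F[[y]]$, and let $v_y=v/p$ be the valuation of $C$ with $v_y(y)=1$. Since $F$ is perfect, $C=K^p$. We have $K=\bigoplus_{i=0}^{p-1}Cx^i$. The derivative $\partial=d/dx$, also written $\varphi\mapsto\varphi'$, is $C$-linear, and $\partial\big(\sum c_ix^i\big)=\sum ic_ix^{i-1}$ for $c_i\in C$ shows that $\ker\partial=C$.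

A derivation of $K$ is an additive map $D$ with $D(\varphi\psi)=D(\varphi)\psi+\varphi D(\psi)$. It kills $p$-th powers, so it is $C$-linear, and it is determined by its value at $x$. Hence the derivations of $K$ are exactly the \emph{vector fields} $\xi\partial\colon\varphi\mapsto\xi\varphi'$ with $\xi\in K$. They form the space $W=K\partial$, which has dimension $1$ over $K$ and dimension $p$ over $C$. The commutator of operators,
\[
[\xi\partial,\eta\partial]=(\xi\eta'-\eta\xi')\partial ,
\]
is $C$-bilinear and makes $W$ a Lie algebra over $C$. We write $\operatorname{ad}X$ for the map $Y\mapsto[X,Y]$.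

For $X=\xi\partial\ne0$ put $\deg X=v(\xi)-1$, and call the leading coefficient of $\xi$ the leading coefficient of $X$; put $\deg0=\infty$. Let $W_n=\{X:\deg X\ge n\}$ and $E_n=x^{n+1}\partial$ for $n\in\mathbb Z$. Then $\deg E_n=n$, $yE_n=E_{n+p}$, and $[E_n,E_m]=(m-n)E_{n+m}$. Consequently $\deg[X,Y]\ge\deg X+\deg Y$, and more precisely
\begin{equation}\label{eq:bracket}
X\in cE_n+W_{n+1},\quad Y\in c'E_m+W_{m+1}\quad\Longrightarrow\quad[X,Y]\in(m-n)cc'E_{n+m}+W_{n+m+1}
\end{equation}
for $c,c'\in F$. We give $W$ the topology in which the $W_n$ are a base of neighborhoods of $0$. It comes from the norm $2^{-\deg X}$ on the finite-dimensional vector space $W$ over the complete field $C$. We use the standard fact that a finite-dimensional subspace of a normed space over a complete valued field is closed. In particular every $C$-subspace of $W$ is closed.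

\subsection{The group as automorphisms of $K$}
We regard $g\in\mathcal N$ as the continuous $F$-automorphism $\varphi\mapsto g(\varphi)=\varphi(g(x))$ of $K$, and we multiply elements by composing automorphisms. The notation $g(x)$ is unambiguous: the series is the image of $x$. The product $gh$ of automorphisms corresponds to the series $h(g(x))$, so this convention replaces $\mathcal N$ by its opposite group; subgroups, topology and Haar measure do not change. Each $g$ preserves $v$ and maps $C=K^p$ onto itself. Applying $g^{-1}$ shows that $g(x)\equiv h(x)\pmod{x^{n+1}}$ if and only if $g^{-1}h\in\mathcal N_n$, so the cosets of $\mathcal N_n$ are the congruence classes of series modulo $x^{n+1}$. To $g\in\mathcal N$ we attach the vector field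
\[
A_g=(g(x)-x)\,\partial .
\]
The depth and the leading coefficient of $g\ne1$ are the degree and the leading coefficient of $A_g$.

The group acts on $W$ by conjugation, $g\cdot X=gXg^{-1}$. This is again a derivation, and for $X=\xi\partial$ it sends $g(x)$ to $g(\xi)$; hence $g\cdot X=\big(g(\xi)/g(x)'\big)\partial$. As $g(x)'\in1+x\mathcal O$, we get $\deg(g\cdot X)=\deg X$. Moreover
\[
g\cdot(\varphi X)=g(\varphi)\,(g\cdot X)\quad(\varphi\in K),\qquad g\cdot[X,Y]=[g\cdot X,g\cdot Y].
\]
So $g$ maps a $C$-subspace of $W$ onto a $C$-subspace of the same dimension.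

To compare automorphisms with vector fields we measure both as operators on $K$. For an additive map $T\colon K\to K$ write $\operatorname{ord}T\ge s$ if $v(T\varphi)\ge v(\varphi)+s$ for all $\varphi\in K$. Lower bounds for $\operatorname{ord}$ add under composition, the minimum of two bounds holds for a sum, and a bound is unchanged by composition with an element of $\mathcal N$. For $X\in W$ we have $\operatorname{ord}X\ge\deg X$, and conversely $\operatorname{ord}X\ge s$ implies $\deg X\ge s$, as one sees by applying $X$ to $x$.

\subsection{Measure, and a reduction}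
We write $|S|$ for the normalized Haar measure of a Borel set $S\subseteq \mathcal N$; it is invariant under left and right translation. A closed subgroup of finite index is open, and a closed subgroup of infinite index is null because its cosets are disjoint and have equal measure. So a closed subgroup is either open or null.

Recall that the Frattini subgroup $\Phi(H)$ of a pro-$p$ group $H$ is the intersection of its maximal open subgroups. If $H$ is topologically finitely generated, then $\Phi(H)$ is open in $H$, and a subset generates $H$ topologically if and only if its image generates $H/\Phi(H)$.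

\begin{lemma}\label{lem:closed}
The set $B$ of pairs $(a,b)\in\mathcal N^2$ for which $\overline{\langle a,b\rangle}$ is not open is closed.
\end{lemma}

\begin{proof}
Suppose $H=\overline{\langle a,b\rangle}$ is open. Then $\Phi(H)$ is open in $H$, hence in $\mathcal N$, and every pair in the open neighborhood $a\Phi(H)\times b\Phi(H)$ of $(a,b)$ generates $H$.
\end{proof}

By Fubini's theorem it suffices to prove that for almost every $a$ the section $B_a=\{b:(a,b)\in B\}$ is null. This lets us fix $a$ and make choices that depend on $a$, such as passing to a subsequence, without asking whether the choices are measurable in $a$.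

\section{The role of the scalars in characteristic $3$}\label{sec:model}

This section is not used later. It isolates the algebraic mechanism of the proof in the smallest case.

Sections~\ref{sec:dictionary} and~\ref{sec:limit} will attach to a pair $(a,b)$ an $\mathbb F_p$-subspace $\Lambda_1\subseteq W$ and integers $\kappa_k\to\infty$ with the following property. Let $\Lambda_m$ be the $\mathbb F_p$-span of all brackets of $m$ elements of $\Lambda_1$; we call $m$ the \emph{weight}. Then every nonzero $Y\in\Lambda_m$ of degree $d$ gives, for all large $k$, an element of $\langle a,b\rangle$ of depth $mp\kappa_k+d$ with the leading coefficient of $Y$. On the other hand, a closed subgroup is open once it has elements of $2p$ consecutive depths with all leading coefficients (Lemma~\ref{lem:depths}). Since $\kappa_k$ is large compared with $d$, vector fields of different weights produce depths that are far apart. The task is therefore to find $2p$ consecutive degrees \emph{in a single weight}. The space $\Lambda_m$ is only an $\mathbb F_p$-space, and we may not multiply its elements by $y$. Let us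 see when brackets do this for us.

Let $p=3$ and $F=\mathbb F_3$. The fields $E_{-1},E_0,E_1$ form a basis of $W$ over $C$, with
\[
[E_{-1},E_0]=E_{-1},\qquad[E_{-1},E_1]=2E_0=-E_0,\qquad[E_0,E_1]=E_1 .
\]
For $Z=\xi_0E_{-1}+\xi_1E_0+\xi_2E_1$ with $\xi_i\in C$, the matrix of $\operatorname{ad}Z$ in this basis is
\[
\begin{pmatrix}-\xi_1&\xi_0&0\\ \xi_2&0&-\xi_0\\0&-\xi_2&\xi_1\end{pmatrix}.
\]
Its trace and determinant vanish, and the sum of its principal $2\times2$ minors is $-\xi_1^2-2\xi_0\xi_2=-(\xi_1^2-\xi_0\xi_2)$. By the Cayley--Hamilton theorem,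
\[
(\operatorname{ad}Z)^3=\mu(Z)\operatorname{ad}Z,\qquad\mu(Z)=\xi_1^2-\xi_0\xi_2\in C .
\]
Thus, in any bracket that contains a factor $\operatorname{ad}Z$ with $Z\in\Lambda_1$, replacing it by $(\operatorname{ad}Z)^3$ multiplies the bracket by $\mu(Z)$ and raises the weight by $2$. In the examples below $\Lambda_1$ spans $W$ over $C$; they differ in the values of $\mu$.

\begin{example}\label{ex:bad}
If $\Lambda_1$ is spanned by $E_{-1},E_0,E_1$, then it is closed under brackets, only the degrees $-1,0,1$ occur in any $\Lambda_m$, and $\mu$ takes values in $\mathbb F_3$. If $\Lambda_1$ is spanned by $E_0$, $E_1$ and $E_5=y^2E_{-1}$, then $\mu(\alpha E_0+\beta E_1+\gamma E_5)=\alpha^2-\beta\gamma y^2$. Since $[E_0,E_1]=E_1$, $[E_0,E_5]=-E_5$ and $[E_1,E_5]=E_6=y^2E_0$, every $\Lambda_m$ lies in the $\mathbb F_3[y^2]$-span of $E_0,E_1,E_5$, and only degrees congruent to $0,1,5$ modulo $6$ occur. In the same way, for $E_0$, $E_1$ and $E_8=y^3E_{-1}$ we have $[E_1,E_8]=y^3E_0$, the values of $\mu$ lie in $\mathbb F_3[y^3]\subseteq C^3$, and only degrees congruent to $0,1,8$ modulo $9$ occur. In none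 of these cases is there a run of six consecutive degrees.
\end{example}

\begin{example}\label{ex:good}
Let $\Lambda_1$ be spanned by $E_0$, $E_1$ and $E_2=yE_{-1}$. Put $Z_0=E_0$ and $Z_1=E_1+E_2$, so that $\mu(Z_0)=1$ and $\mu(Z_1)=-y$. Consider the brackets $[V_1,[Z_1,[V_0,[Z_0,T]]]]\in\Lambda_5$ with $T,V_0,V_1\in\Lambda_1$. Take $T=E_1$, so that $[Z_0,T]=E_1$. For $V_0=E_0$ we get $[V_0,E_1]=E_1$ and $[Z_1,E_1]=-E_3$, and then $[E_1,-E_3]=E_4$ and $[E_2,-E_3]=-E_5$. For $V_0=E_2$ we get $[V_0,E_1]=-E_3$ and $[Z_1,-E_3]=E_4-E_5$, and then $[E_2,E_4-E_5]=-E_6$. So $E_4,E_5,E_6\in\Lambda_5$, each written with a factor $\operatorname{ad}Z_0$ and a factor $\operatorname{ad}Z_1$. Cubing the factor $\operatorname{ad}Z_1$ multiplies by $-y$ and gives $E_7,E_8,E_9\in\Lambda_7$. Cubing the factor $\operatorname{ad}Z_0$ instead multiplies by $1$ and gives $E_4,E_5,E_6\in\Lambda_7$. Hence $\Lambda_7$ contains the six consecutive degrees $4,\dots,9$.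
\end{example}

Within one weight only the ratios $\mu(Z)/\mu(Z_0)$ matter, since each scalar costs the same weight. What distinguishes Example~\ref{ex:good} is that these ratios generate $C$ as a closed field. The proof of Theorem~\ref{thm:main} shows that almost surely $\Lambda_1$ spans $W$ over $C$, that the ratios do not all lie in $C^p$, and that they do not lie in a proper closed subfield such as $F((y^2))$, and then repeats the computation of Example~\ref{ex:good} in general.

\section{From vector fields to group elements}\label{sec:dictionary}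

\begin{lemma}\label{lem:first}
\begin{enumerate}
\item[(a)] If $g\in\mathcal N_n$ with $n\ge1$, then $\operatorname{ord}(g-1)\ge n$ and $\operatorname{ord}(g-1-A_g)\ge2n$.
\item[(b)] If $g\in\mathcal N$, $X\in W$ and $\operatorname{ord}(g-1-X)\ge s>\deg X$, then $g$ has depth $\deg X$ and the leading coefficient of $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $G=g(x)-x$, so $v(G)\ge n+1$. For $m\in\mathbb Z$ we have $g(x^m)-x^m=\sum_{j\ge1}\binom mjG^jx^{m-j}$ with integer binomial coefficients. The $j$-th term has valuation at least $j(n+1)+m-j=m+jn$, and the first term is $A_g(x^m)$. Summing over the terms of a Laurent series $\varphi$ gives both bounds.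

(b) Write $X=\xi\partial$ and apply the operator to $x$: $v(g(x)-x-\xi)\ge s+1>v(\xi)$.
\end{proof}

The next lemma says that conjugation, products and commutators in the group correspond to the action, sums and brackets in $W$, and it keeps track of the errors. We write $(g,h)=ghg^{-1}h^{-1}$ for the group commutator and keep square brackets for commutators of operators.

\begin{lemma}\label{lem:calculus}
Let $n,m\ge1$, $g\in\mathcal N_n$, $h\in\mathcal N_m$, $X\in W_n$, $Y\in W_m$, and suppose $\operatorname{ord}(g-1-X)\ge s$ and $\operatorname{ord}(h-1-Y)\ge t$. Then: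
\begin{enumerate}
\item[(a)] $\operatorname{ord}(ugu^{-1}-1-u\cdot X)\ge s$ for every $u\in\mathcal N$;
\item[(b)] $\operatorname{ord}(gh-1-X-Y)\ge\min(s,t,n+m)$;
\item[(c)] $\operatorname{ord}\big((g,h)-1-[X,Y]\big)\ge\min\big(s+m,\ t+n,\ n+m+\min(n,m)\big)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The operator is $u(g-1-X)u^{-1}$. (b) Use $gh-1=(g-1)+(h-1)+(g-1)(h-1)$ and Lemma~\ref{lem:first}(a). (c) We have $(g,h)-1=(gh-hg)g^{-1}h^{-1}=[g-1,h-1]\,g^{-1}h^{-1}$, so
\[
(g,h)-1=[g-1,h-1]+[g-1,h-1]\,(g^{-1}h^{-1}-1).
\]
The last term has order at least $n+m+\min(n,m)$, since $g^{-1}h^{-1}\in\mathcal N_{\min(n,m)}$. With $S=g-1-X$ and $T=h-1-Y$ we have $[g-1,h-1]=[X,Y]+[S,h-1]+[X,T]$, where $\operatorname{ord}[S,h-1]\ge s+m$ and $\operatorname{ord}[X,T]\ge n+t$.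
\end{proof}

Taking $X=A_g$, $Y=A_h$ and $m=n$ in (b) and applying the operator to $x$ gives $A_{gh}\equiv A_g+A_h$ modulo $W_{2n}$. In particular the coefficient of $x^{n+1}$ defines an isomorphism $\mathcal N_n/\mathcal N_{n+1}\cong F$.

\begin{lemma}\label{lem:action}
Let $h\in\mathcal N_n$ with $n\ge1$ and $Y\in W$. Then $h\cdot Y=Y+[A_h,Y]+R$ with $\deg R\ge2n+\deg Y$. In particular $\deg(h\cdot Y-Y)\ge n+\deg Y$, and the map $g\mapsto g\cdot Y$ is continuous on $\mathcal N$.
\end{lemma}

\begin{proof}
Put $S=h-1-A_h$, of order at least $2n$. Then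
\[
h\cdot Y-Y=[h-1,Y]\,h^{-1}=[A_h,Y]+[A_h,Y](h^{-1}-1)+[S,Y]\,h^{-1},
\]
and the last two terms have order at least $2n+\deg Y$. Their sum $R$ lies in $W$, so its degree satisfies the same bound. For continuity, an element near $g$ has the form $hg$ with $h\in\mathcal N_n$, and $\deg(h\cdot(g\cdot Y)-g\cdot Y)\ge n+\deg Y$.
\end{proof}

\subsection{Realizing Lie expressions}
Let $\Gamma$ be a subgroup of $\mathcal N$. A \emph{word} of weight $1$ is a symbol $[w]$ with $w\in\Gamma$, and if $P$ and $P'$ are words of weights $m$ and $m'$, then the formal bracket $[P,P']$ is a word of weight $m+m'$. A \emph{Lie expression} of weight $m$ is a finite formal sum of words of weight $m$; repetitions and the empty sum are allowed. Given a family $(Y_w)_{w\in\Gamma}$ in $W$, the value $P(Y_\bullet)\in W$ is obtained by substituting $Y_w$ for $[w]$. Since $pW=0$, the values of the expressions of weight $m$ form the $\mathbb F_p$-span of the values of the words of weight $m$. By $C$-bilinearity, $P(\varphi Y_\bullet)=\varphi^mP(Y_\bullet)$ for $\varphi\in C$.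

\begin{lemma}\label{lem:realize}
Let $g_0\in\Gamma$ have depth $n$, let $P$ be a Lie expression of weight $m$, and let $P(g_0)\in W_{mn}$ be its value at the family $(w\cdot A_{g_0})_{w\in\Gamma}$. Then there is $g\in\Gamma$ with $\operatorname{ord}(g-1-P(g_0))\ge(m+1)n$.
\end{lemma}

\begin{proof}
Such a $g$ satisfies $\operatorname{ord}(g-1)\ge mn$, hence lies in $\mathcal N_{mn}$; this allows us to apply Lemma~\ref{lem:calculus} inductively. For $P=[w]$ take $g=wg_0w^{-1}$ and use Lemmas~\ref{lem:first}(a) and~\ref{lem:calculus}(a). If $g$ and $g'$ serve for words of weights $m$ and $m'$, then by Lemma~\ref{lem:calculus}(c) the commutator $(g,g')$ approximates the value of their bracket to order at least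
\[
\min\big((m+1)n+m'n,\ (m'+1)n+mn,\ (m+m')n+\min(m,m')n\big)\ge(m+m'+1)n .
\]
If $g$ and $g'$ serve for two expressions of weight $m$, then $gg'$ serves for their sum by Lemma~\ref{lem:calculus}(b), because $2mn\ge(m+1)n$. For the empty sum take $g=1$.
\end{proof}

The margin between the expected degree $mn$ and the precision $(m+1)n$ is $n$. If cancellation raises the degree of $P(g_0)$ above $mn$ by less than $n$, then $g$ still has the leading term of $P(g_0)$. This is the reason for working with deep elements $g_0$.

\subsection{A criterion for openness}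
For a subgroup $H\le\mathcal N$ let $D(H)$ be the set of $n\ge1$ such that every $c\in F^*$ is the leading coefficient of some element of $H$ of depth $n$.

\begin{lemma}\label{lem:depths}
Let $H$ be a subgroup of $\mathcal N$.
\begin{enumerate}
\item[(a)] If $g,h\in \mathcal N$ have depths $n\not\equiv n'\pmod p$ and leading coefficients $c,c'$, then $(g,h)$ has depth $n+n'$ and leading coefficient $(n'-n)cc'$. Hence if $n,n'\in D(H)$ and $n\not\equiv n'\pmod p$, then $n+n'\in D(H)$.
\item[(b)] If $H$ is closed and $D(H)$ contains all $n\ge n_0$, where $n_0\geq1$, then $H\supseteq\mathcal N_{n_0}$.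
\item[(c)] If $H$ is closed and $D(H)$ contains $2p$ consecutive integers, then $H$ is open.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:bracket}, $[A_g,A_h]$ has degree $n+n'$ and leading coefficient $(n'-n)cc'$. Lemmas~\ref{lem:first}(a) and~\ref{lem:calculus}(c), with $s=2n$ and $t=2n'$, give $\operatorname{ord}\big((g,h)-1-[A_g,A_h]\big)\ge n+n'+\min(n,n')>n+n'$, and Lemma~\ref{lem:first}(b) applies. For the second statement fix $c'$ and let $c$ run over $F^*$.

(b) Let $g\in\mathcal N_{n_0}$. We show by induction that for each $n\ge n_0$ there is $h\in H$ with $h^{-1}g\in\mathcal N_n$; then $g$ is a limit of elements of $H$. For $n=n_0$ take $h=1$. If $h^{-1}g\in\mathcal N_n\setminus\mathcal N_{n+1}$, choose $h'\in H$ of depth $n$ with the same leading coefficient as $h^{-1}g$; then $(hh')^{-1}g\in\mathcal N_{n+1}$, since the leading coefficient gives an isomorphism $\mathcal N_n/\mathcal N_{n+1}\cong F$.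

(c) The run contains two multiples $d=pj$ and $d+p=p(j+1)$ of $p$, with $j\ge1$, and an integer $s_r\equiv r\pmod p$ for each residue $r$. Let $r\not\equiv0$. Adding $d$ or $d+p$ does not change the residue $r$, so (a) gives $s_r+\alpha d+\beta(d+p)\in D(H)$ for all integers $\alpha,\beta\ge0$. Every large integer has the form $\alpha j+\beta(j+1)$, so every large integer congruent to $r$ lies in $D(H)$. If $n\equiv0$ is large, then $n-s_1\equiv-1$ lies in $D(H)$, and $-1\not\equiv1$ because $p\ge3$; so $n=s_1+(n-s_1)\in D(H)$ by (a). Now apply (b).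
\end{proof}

\section{The $p$-th power map on vector fields}\label{sec:pmap}

Let $\tau\colon K\to C$ be the $C$-linear form that sends $\sum_{i=0}^{p-1}c_ix^i$ (with $c_i\in C$) to $c_{p-1}$. Since $\partial^{p-1}x^i=0$ for $0\le i\le p-2$ and $\partial^{p-1}x^{p-1}=(p-1)!=-1$, we have $\tau=-\partial^{p-1}$. Three properties will be used:
\begin{equation}\label{eq:tau}
\ker\tau=\bigoplus_{i=0}^{p-2}Cx^i=\partial(K),\qquad v(\tau\psi)\ge v(\psi)-(p-1),
\end{equation}
and the $C$-bilinear form $(\eta,\zeta)\mapsto\tau(\eta\zeta)$ on $K$ is nondegenerate, because $\tau(\eta\cdot\eta^{-1}x^{p-1})=1$. For $C$-subspaces $V,V'$ of $W$, let $[V,V']$ denote the $C$-span of the brackets.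

\begin{lemma}\label{lem:ad}
Let $X=\xi\partial\ne0$.
\begin{enumerate}
\item[(a)] The image of $\operatorname{ad}X$ is the $C$-hyperplane $\{\eta\partial:\tau(\xi^{-2}\eta)=0\}$ of $W$.
\item[(b)] If $X_1\in W\setminus CX$, then the images of $\operatorname{ad}X$ and $\operatorname{ad}X_1$ are distinct hyperplanes.
\item[(c)] If $V\subseteq W$ is a $C$-subspace with $\dim_CV\ge2$, then $[V,W]=W$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Every element of $W$ is $\psi X$ with $\psi\in K$, and $[X,\psi X]=X(\psi)X=\xi^2\psi'\partial$. So the image is $\xi^2\partial(K)\,\partial$; use \eqref{eq:tau}.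

(b) Let $X_1=\xi_1\partial$. If the hyperplanes coincide, then the forms $\eta\mapsto\tau(\xi^{-2}\eta)$ and $\eta\mapsto\tau(\xi_1^{-2}\eta)$ are proportional over $C$, and by nondegeneracy so are $\xi^{-2}$ and $\xi_1^{-2}$. Thus $\theta=\xi_1/\xi$ has $\theta^2\in C$. Differentiating gives $2\theta\theta'=0$, so $\theta'=0$ because $p\ne2$, and $\theta\in C$. This contradicts $X_1\notin CX$.

(c) For independent $X,X_1\in V$, the space $[V,W]$ contains two distinct hyperplanes.
\end{proof}

In characteristic $p$ the Leibniz formula $D^p(\varphi\psi)=\sum_j\binom pjD^j(\varphi)D^{p-j}(\psi)$ shows that the $p$-th power of a derivation is a derivation. As $W$ is one-dimensional over $K$, the $p$-th power of a vector field is a multiple of it. This is the source of the scalars.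

\begin{lemma}\label{lem:mu}
For $X=\xi\partial\in W$ put $\mu(X)=\tau(\xi^{p-1})\in C$.
\begin{enumerate}
\item[(a)] $X^p=\mu(X)X$ and $(\operatorname{ad}X)^p=\mu(X)\operatorname{ad}X$.
\item[(b)] $\mu(\chi\,w\cdot X)=\chi^{p-1}w(\mu(X))$ for $w\in\mathcal N$ and $\chi\in C^*$.
\item[(c)] If $X\ne0$, then $W$ has only finitely many $C$-subspaces invariant under $\operatorname{ad}X$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $X=0$ there is nothing to prove, so let $X\ne0$. We first note that the operators $1,\partial,\dots,\partial^{p-1}$ on $K$ are linearly independent under left multiplication by $K$. Indeed, if $\sum\varphi_i\partial^i=0$ and $j$ is the least index with $\varphi_j\ne0$, then evaluation at $x^j$ gives $j!\,\varphi_j=0$, which is impossible for $j<p$. By the Leibniz rule, $X^j=\xi^j\partial^j+{}$(a $K$-combination of $\partial^i$ with $i<j$). Hence $1,X,\dots,X^{p-1}$ are also independent over $K$.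

(a) Write $X^p=\varphi X$ with $\varphi\in K$. Since $X$ commutes with $X^p$, we have $0=[X,\varphi X]=X(\varphi)X$, so $\varphi'=0$ and $\varphi\in C$. The map $\operatorname{ad}X$ is the difference of the commuting operations of left and right multiplication by $X$, so $(\operatorname{ad}X)^p=\operatorname{ad}(X^p)=\varphi\operatorname{ad}X$.

It remains to show $\varphi=\tau(\xi^{p-1})$. Consider the $C$-linear operator $L=X^{p-1}-\varphi$ on $K$. From $XL=X^p-\varphi X=0$ we see that $L$ takes values in $\ker X=C$, so $L$ is a linear form. It is nonzero by independence, and $LX=0$ shows that it kills the hyperplane $X(K)=\xi\,\partial(K)$. The form $\psi\mapsto\tau(\xi^{-1}\psi)$ has the same kernel by \eqref{eq:tau}. Hence $L=\gamma\,\tau\circ\xi^{-1}=-\gamma\,\partial^{p-1}\circ\xi^{-1}$ for some $\gamma\in C$. Expand both sides in $1,\partial,\dots,\partial^{p-1}$ and compare the coefficients of $\partial^{p-1}$: this gives $\xi^{p-1}=-\gamma\xi^{-1}$, so $\gamma=-\xi^p$. Evaluating at $\psi=1$ gives $-\varphi=-\xi^p\tau(\xi^{-1})=-\tau(\xi^{p-1})$, since $\xi^p\in C$.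

(b) Let $X_1=\chi\,w\cdot X$. As $\chi$ commutes with derivations, $X_1^p=\chi^p\,w\cdot(X^p)=\chi^pw(\mu(X))\,w\cdot X=\chi^{p-1}w(\mu(X))X_1$.

(c) Under the bijection $\psi\mapsto\psi X$ from $K$ to $W$, the operator $X$ on $K$ corresponds to $\operatorname{ad}X$. The operator $X$ is annihilated by $T^p-\mu(X)T$ and by no nonzero polynomial over $C$ of smaller degree. So its minimal polynomial has degree $p=\dim_CK$, and then $K\cong C[T]/(T^p-\mu(X)T)$ as a $C[T]$-module. The submodules correspond to the monic divisors of $T^p-\mu(X)T$, of which there are finitely many.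
\end{proof}

For $p=3$ the coefficient of $x^2$ in $(\xi_0+\xi_1x+\xi_2x^2)^2$ is $\xi_1^2+2\xi_0\xi_2$, in agreement with Section~\ref{sec:model}. The scalar $\mu(X)$ may vanish for $X\ne0$; for instance $\mu(E_1)=\tau(yx^{p-2})=0$. By (b) it then vanishes on all conjugates of $X$. Since we have little control over the vector field attached to $a$, we must also use $\mu$ on sums of conjugates. The explicit formula for $\mu$ makes this possible through the following linear form, which is, up to sign, the derivative of $\mu$ at $X$.

\begin{lemma}\label{lem:ell}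
For $X=\xi\partial\ne0$ and $Y=\eta\partial$ put $\ell_X(Y)=\tau(\xi^{p-2}\eta)\in C$.
\begin{enumerate}
\item[(a)] $\ell_X\colon W\to C$ is $C$-linear and its kernel is the image of $\operatorname{ad}X$.
\item[(b)] $\ell_X(Y)=\sum_{s\in\mathbb F_p}s^{p-2}\mu(X+sY)$.
\item[(c)] $\ell_{\chi w\cdot X}(\chi\,w\cdot Y)=\chi^{p-1}w(\ell_X(Y))$ for $w\in\mathcal N$ and $\chi\in C^*$.
\item[(d)] $v(\ell_X(Y))\ge(p-2)\deg X+\deg Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\ell_X(Y)=\xi^p\tau(\xi^{-2}\eta)$; use Lemma~\ref{lem:ad}(a).

(b) Write $\mu(X+sY)=\tau\big((\xi+s\eta)^{p-1}\big)=\sum_{j=0}^{p-1}\gamma_js^j$ with $\gamma_j\in C$ and $\gamma_1=(p-1)\tau(\xi^{p-2}\eta)=-\ell_X(Y)$. For $i>0$ the sum $\sum_{s\in\mathbb F_p}s^i$ is $-1$ if $p-1$ divides $i$ and $0$ otherwise. Among the exponents $i=p-2+j$, which range from $p-2\geq1$ to $2p-3$, only $i=p-1$ is divisible by $p-1$. So the right side of (b) equals $-\gamma_1$.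

(c) Apply Lemma~\ref{lem:mu}(b) to each term of (b).

(d) We have $v(\xi^{p-2}\eta)=(p-2)\deg X+\deg Y+p-1$; use \eqref{eq:tau}.
\end{proof}

\section{Null sets}\label{sec:null}

A pair $(a,b)$ fails to generate an open subgroup if both elements preserve a structure that no open subgroup preserves. Two kinds of structure occur in the proof: subspaces of $W$ and subfields of $K$.

\subsection{Stabilizers of subspaces}
For $u\in1+y\mathcal O_C$, the element $g(x)=xu$ satisfies $g(x)'=u$, so $g\cdot E_0=E_0$. Stabilizers of proper subspaces can thus be infinite, but they are never open.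

\begin{lemma}\label{lem:stab}
Let $V$ be a $C$-subspace of $W$ with $0\ne V\ne W$. Then $\operatorname{Stab}(V)=\{g\in\mathcal N:g\cdot V=V\}$ is a closed null subgroup.
\end{lemma}

\begin{proof}
Let $Z_1,\dots,Z_s$ be a basis of $V$. Since $g\cdot V$ is the $C$-span of the $g\cdot Z_i$ and has dimension $s$, we have $g\cdot V=V$ if and only if $g\cdot Z_i\in V$ for all $i$. This condition is closed, because $V$ is closed and $g\mapsto g\cdot Z_i$ is continuous. It remains to show that the subgroup is not open.

Suppose it contains $\mathcal N_n$. Let $\mathcal R\subseteq\mathbb Z/p$ be the set of residues of the degrees of nonzero elements of $V$. Multiplication by an element of $C^*$ changes the degree by a multiple of $p$, so elements of $W$ whose degrees have distinct residues are independent over $C$. Hence $1\le|\mathcal R|\le p-1$. We claim that there are $m\in\mathcal R$ and $r\notin\mathcal R$ with $r\ne2m$. If at least two residues are missing from $\mathcal R$, take any $m\in\mathcal R$ and a missing residue $r\ne2m$. If only $r$ is missing, then $|\mathcal R|=p-1\ge2$, and at most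 one $m$ satisfies $2m=r$.

Take $Z\in V$ of degree $d\equiv m$ with leading coefficient $c$, and $h(x)=x+x^{l+1}$ with $l\ge n$ and $l\equiv r-m$. Then $h\cdot Z-Z\in V$. By Lemma~\ref{lem:action} and \eqref{eq:bracket}, $h\cdot Z-Z\in(d-l)cE_{l+d}+W_{l+d+1}$, and $d-l\equiv2m-r\not\equiv0$. So $V$ contains an element of degree $l+d\equiv r$, a contradiction.
\end{proof}

\subsection{Closed subfields}
For $0\ne\pi\in K$ with $v(\pi)>0$, let $\mathbb F_p[[\pi]]$ be the ring of all sums $\sum_{i\ge0}s_i\pi^i$ with $s_i\in\mathbb F_p$. It is the closure of $\mathbb F_p[\pi]$ and a complete discrete valuation ring, with complete fraction field $\mathbb F_p((\pi))=\mathbb F_p[[\pi]][1/\pi]$.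

\begin{lemma}\label{lem:fields}
\begin{enumerate}
\item[(a)] If $0\ne\pi\in K$ and $v(\pi)>0$, then $\mathcal O$ is a finitely generated $\mathbb F_p[[\pi]]$-module, and $K$ is finite over $\mathbb F_p((\pi))$. The same holds for $\mathcal O_C$ and $C$ if $\pi\in C$.
\item[(b)] Let $z\in K\setminus F$, and let $\pi=z$, $z^{-1}$ or $z^{q-1}-1$ according as $v(z)$ is positive, negative or zero. Then $\pi\ne0$ and $v(\pi)>0$. If $z\notin C$, then $\pi\notin C$.
\item[(c)] A closed subfield of $C$ that is not contained in $F$ has finite index in $C$.
\item[(d)] If $L$ is a closed subfield of $K$ that is not contained in $C$, then $K/L$ is finite and separable.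
\item[(e)] Let $L$ be a closed subfield of $K$ with $K/L$ finite and separable, and put $F_0=L\cap F$. Then $L$ has elements of positive valuation. If $\theta\in L$ has the least positive valuation $e$, then $L=F_0((\theta))$ and $\theta'\ne0$. If $L\ne K$, then $e\,[F:F_0]\ge2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\Sigma$ be a set of representatives of the finite ring $\mathcal O/\pi\mathcal O$. Every $\varphi\in\mathcal O$ has an expansion $\sum_i\sigma_i\pi^i$ with $\sigma_i\in\Sigma$, and grouping the terms by the value of $\sigma_i$ writes $\varphi$ as an $\mathbb F_p[[\pi]]$-combination of $\Sigma$. The argument for $\mathcal O_C$ is the same with $y$ in place of $x$.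

(b) If $v(z)=0$, the constant term of $z$ lies in $F^*$, so $v(z^{q-1}-1)>0$; and $z^{q-1}\ne1$ because the roots of $T^{q-1}-1$ lie in $F$. If $z'\ne0$, then the derivatives $z'$, $-z^{-2}z'$ and $-z^{q-2}z'$ of the three candidates are nonzero.

(c) The subfield contains some $\pi$ as in (b), hence $\mathbb F_p((\pi))$; use (a).

(d) Finiteness follows as in (c). Since $[K:K^p]=p$ is prime and $L\not\subseteq K^p$, we have $K=LK^p$. Raising to the $p$-th power and substituting gives $K=LK^{p^j}$ for all $j$. Let $L_s$ be the separable closure of $L$ in $K$. Then $K/L_s$ is finite and purely inseparable, so $K^{p^j}\subseteq L_s$ for some $j$, and $K=L_s$.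

(e) If $z\in L$ has $v(z)=0$, write $z=c+z_1$ with $c\in F^*$ and $v(z_1)>0$. Then $z^{q^j}=c+z_1^{q^j}\to c$, so $c\in F_0$. If $v$ were trivial on $L$, then $z_1=z-c\in L$ would always vanish, so $L\subseteq F$, and $K$ would be a finite field. So $\theta$ exists, and $v(L^*)=e\mathbb Z$. If $z\in L$ has valuation $es$, the constant term $c$ of $z\theta^{-s}$ lies in $F_0$ and $z-c\theta^s\in L$ has larger valuation; repeating this expands $z$ as a Laurent series in $\theta$ over $F_0$. If $\theta'=0$, then $\theta\in C$ and $L\subseteq C$; but then $x$, being separable over $L$, would be separable over $C$, whereas its minimal polynomial over $C$ is $T^p-y$. Finally, if $e=1$ and $F_0=F$, then $L=F((\theta))=K$.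
\end{proof}

In the situation of (e), call the elements of $L$ of valuation $e$ \emph{uniformizers}. They are the elements $h(\theta)$ with $h\in F_0[[t]]$ of order $1$. Since $h(\theta)'=h'(\theta)\theta'$ and $h'(0)\ne0$, the integer $\delta=v(\theta')$ does not depend on the uniformizer. We call $(F_0,e,\delta)$ the \emph{type} of $L$. There are countably many types, and $\delta\ge e-1$.

Let $\mathcal Z$ be the set of pairs $(a,b)\in\mathcal N^2$ for which there is a closed subfield $L\ne K$ with $K/L$ finite and separable and $a(L)=b(L)=L$. For example, any two odd series stabilize $F((x^2))$. A union bound over single fields $L$ is not available, so we count. Roughly, to precision $x^M$ a uniformizer $\theta$ costs $M$ coefficients in $F$, and each of $a$ and $b$ is then determined by an automorphism of $L$, which costs $M/n$ coefficients, where $n=e\,[F:F_0]$. Since $\theta$ can be changed in as many ways as an automorphism of $L$, the total cost is $M+M/n$, which is less than the $2M$ coefficients of a free pair. For a single element the same count gives $M$ against $M$ and no saving; this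 is why $\mathcal Z$ is treated as a set of pairs.

\begin{lemma}\label{lem:Z}
The set $\mathcal Z$ is contained in a Borel null set of $\mathcal N^2$, and almost every $a\in\mathcal N$ has infinite order.
\end{lemma}

\begin{proof}
Fix a type $(F_0,e,\delta)$ with $n=e\,[F:F_0]\ge2$. Put $q_0=|F_0|$, so that $q_0^{1/e}=q^{1/n}$, and let $M>\delta+3$; then $M>e$. Consider all $(L,\theta,a,b)$ where $L$ has the given type, $\theta$ is a uniformizer of $L$, and $a,b$ stabilize $L$. We count the resulting triples
\[
\big(\theta\bmod x^M,\ a(x)\bmod x^{M-\delta},\ b(x)\bmod x^{M-\delta}\big).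
\]

\emph{Upper bound.} There are at most $q^M$ classes for $\theta$. Fix one, and let $\tilde\theta$ be its representative that is a polynomial of degree less than $M$. Then $v(\tilde\theta)=e$, and $v(\tilde\theta')=\delta$ because $v(\theta'-\tilde\theta')\ge M-1>\delta$. Since $a(\theta)\in L$ has valuation $e$, we have $a(\theta)=h_a(\theta)$ with $h_a\in F_0[[t]]$ of order $1$, and therefore
\begin{equation}\label{eq:count}
\tilde\theta(a(x))\equiv h_a(\tilde\theta)\pmod{x^M}.
\end{equation}
The right side depends only on the coefficients of $t^j$ in $h_a$ with $1\le j<M/e$, so it takes at most $q_0^{M/e}$ values. Fix the right side, and let $a(x)$ and $a(x)+\varepsilon$ be two solutions with $\varepsilon\neq0$ and $l=v(\varepsilon)>\delta$. Expanding the polynomial $\tilde\theta$ by the binomial theorem gives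
\[
\tilde\theta(a(x)+\varepsilon)-\tilde\theta(a(x))\in\tilde\theta'(a(x))\,\varepsilon+\varepsilon^2\mathcal O .
\]
The first term has valuation $\delta+l<2l$, so the difference has valuation exactly $\delta+l$, and \eqref{eq:count} forces $l\ge M-\delta$. Thus $a(x)\bmod x^{M-\delta}$ is determined by $a(x)\bmod x^{\delta+1}$, which leaves at most $q^{\delta+1}$ possibilities. The same bounds hold for $b$, so there are at most $q^M\big(q_0^{M/e}q^{\delta+1}\big)^2$ triples.

\emph{Multiplicity.} Given $(L,\theta,a,b)$, we may replace $\theta$ by $h(\theta)$ for any $h\in F_0[[t]]$ of order $1$. If $h_1-h_2$ has order $j<\lceil M/e\rceil$, then $v(h_1(\theta)-h_2(\theta))=je<M$. So the $(q_0-1)q_0^{\lceil M/e\rceil-2}\ge q_0^{M/e-2}$ classes of $h$ modulo $t^{\lceil M/e\rceil}$ give distinct classes of $h(\theta)$ modulo $x^M$. Hence every pair of classes $(a\bmod x^{M-\delta},b\bmod x^{M-\delta})$ that occurs at all occurs in at least $q_0^{M/e-2}$ triples.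

It follows that at most $q^{M(1+1/n)+2\delta+2}q_0^2$ pairs of classes occur, out of $q^{2(M-\delta-2)}$ pairs of equal measure. Since $n\ge2$, the ratio tends to $0$ as $M\to\infty$. So the part of $\mathcal Z$ that belongs to the given type lies in clopen sets of arbitrarily small measure, hence in a closed null set, and $\mathcal Z$ lies in a countable union of such sets.

\emph{Torsion.} Let $a\ne1$ have finite order, and let $L$ be its fixed field. It is closed and contains $F$, and by Artin's theorem on fixed fields $K/L$ is finite and Galois. So $L$ has a type $(F,e,\delta)$, and $a(\theta)=\theta$ for every uniformizer. Fix the type and count pairs $(\theta\bmod x^M,a(x)\bmod x^{M-\delta})$. Now the right side of \eqref{eq:count} is $\tilde\theta$, so there are at most $q^Mq^{\delta+1}$ pairs, and each class of $a$ occurs in at least $q^{M/e-2}$ of them. So at most $q^{M-M/e+\delta+3}$ of the $q^{M-\delta-2}$ classes occur, and the ratio again tends to $0$.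
\end{proof}

\subsection{Sets that are thin at infinitely many scales}
The last tool shows that a set is null if changing one late coefficient tends to leave it. For $n\ge1$ and $\zeta\in F$ let $h_{n,\zeta}\in\mathcal N_n$ be given by $h_{n,\zeta}(x)=x+\zeta x^{n+1}$.

\begin{lemma}\label{lem:thin}
Let $S\subseteq\mathcal N$ be a Borel set. Suppose that for every $b_0\in S$ there are infinitely many $n$ such that each $b\in\mathcal N_nb_0$ has $h_{n,\zeta}b\in S$ for at most one $\zeta\in F$. Then $S$ is null.
\end{lemma}

\begin{proof}
Call a coset $\mathcal N_nb_0$ \emph{thin} if each of its elements $b$ has $h_{n,\zeta}b\in S$ for at most one $\zeta$. Left multiplication by $h_{n,\zeta}$ is a measure-preserving bijection of the coset, so a thin coset satisfies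
\[
q\,|S\cap\mathcal N_nb_0|=\int_{\mathcal N_nb_0}\sum_{\zeta\in F}1_S(h_{n,\zeta}b)\,db\le|\mathcal N_nb_0| .
\]
Suppose $|S|>0$. By outer regularity of Haar measure there is an open set $U\supseteq S$ with $|U|<q|S|$. By hypothesis every point of $S$ lies in a thin coset contained in $U$. Two cosets of subgroups $\mathcal N_n$ are nested or disjoint, each such coset lies in only finitely many others, and there are countably many. So the maximal thin cosets contained in $U$ form a countable disjoint cover of $S$, and summing the inequality gives $q|S|\le|U|$, a contradiction.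
\end{proof}

\section{The limit vector field and its conjugates}\label{sec:limit}

In this section and the next, $a\in\mathcal N$ is a fixed element of infinite order.

\subsection{The vector field $X$}
Put $a_k=a^{p^k}\ne1$, let $n_k$ be its depth, and let $A_k=A_{a_k}$. Since $\mathcal N/\mathcal N_n$ is a finite $p$-group for every $n$, we have $n_k\to\infty$. These elements are deep, so Section~\ref{sec:dictionary} applies to them with increasing precision, and they commute with $a$. But $A_k\to0$, so we must rescale, and the rescaling factor has to lie in $C$ in order to pass through brackets. Write $A_k=x^{n_k}u_kE_0$ with $u_k\in\mathcal O^\times$. As $F$ is finite, $\mathcal O^\times$ is compact, and so is $\mathbb Z_p$. We pass to a subsequence, chosen once and depending only on $a$, along which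
\[
n_k=\lambda+p\kappa_k\ \text{ with a fixed }\lambda\in\{0,\dots,p-1\},\qquad\kappa_k\to\kappa\ \text{ in }\mathbb Z_p,\qquad u_k\to u\ \text{ in }\mathcal O^\times .
\]
All statements about $k$ below refer to this subsequence. Then
\[
y^{-\kappa_k}A_k=x^\lambda u_kE_0\longrightarrow X:=x^\lambda uE_0\ne0,\qquad\deg X=\lambda .
\]

Conjugation does not fix the factor $y^{\kappa_k}$, and this produces a twist. For $w\in\mathcal N$ we have $w(y)/y=(w(x)/x)^p\in1+y\mathcal O_C$. The multiplicative group $1+y\mathcal O_C$ is a pro-$p$ group, since $(1+z)^{p^j}=1+z^{p^j}$, so powers with exponent in $\mathbb Z_p$ are defined and depend continuously on the exponent. Put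
\[
\chi_w=\big(w(y)/y\big)^\kappa\in1+y\mathcal O_C,\qquad w*Y=\chi_w\,(w\cdot Y),\qquad X_w=w*X\qquad(w\in\mathcal N,\ Y\in W).
\]
If $\kappa$ were an integer, we would have $w\cdot(y^\kappa Y)=y^\kappa(w*Y)$; the twisted action gives this formula a meaning for $p$-adic $\kappa$. From $ww'(y)/y=(w(y)/y)\cdot w(w'(y)/y)$ we get $\chi_{ww'}=\chi_w\,w(\chi_{w'})$, and therefore $(ww')*Y=w*(w'*Y)$. So $*$ is an action of $\mathcal N$ by additive, degree-preserving maps, $X_{ww'}=w*X_{w'}$, $X_1=X$, and $\deg X_w=\lambda$.

\begin{lemma}\label{lem:limit}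
\begin{enumerate}
\item[(a)] $y^{-\kappa_k}(w\cdot A_k)\to X_w$ for every $w\in\mathcal N$.
\item[(b)] $a*X=X$.
\item[(c)] Only finitely many $C$-subspaces $V\subseteq W$ satisfy $a\cdot V=V$.
\item[(d)] If $h\in\mathcal N_n$ with $n\ge1$ and $b\in\mathcal N$, then $X_{hb}=X_b+[A_h,X_b]+R$ with $\deg R\ge2n+\lambda$. In particular $\deg(X_{hb}-X_b)\ge n+\lambda$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $y^{-\kappa_k}(w\cdot A_k)=(w(y)/y)^{\kappa_k}\,w\cdot(y^{-\kappa_k}A_k)$. The first factor tends to $\chi_w$ and the second to $w\cdot X$.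

(b) Since $aa_ka^{-1}=a_k$, Lemmas~\ref{lem:first}(a) and~\ref{lem:calculus}(a) show that both $A_k$ and $a\cdot A_k$ differ from $a_k-1$ by an operator of order at least $2n_k$. So $\deg(a\cdot A_k-A_k)\ge2n_k$, and $y^{-\kappa_k}(a\cdot A_k-A_k)$ has degree at least $2n_k-p\kappa_k=n_k+\lambda\to\infty$. By (a) it tends to $X_a-X$.

(c) Let $a\cdot V=V$ and $Z\in V$. By Lemma~\ref{lem:action}, $V$ contains $a_k\cdot Z-Z=[A_k,Z]+R_k$ with $\deg R_k\ge2n_k+\deg Z$. Multiply by $y^{-\kappa_k}\in C$ and let $k\to\infty$: since $V$ is closed, $[X,Z]\in V$. So $V$ is invariant under $\operatorname{ad}X$, and Lemma~\ref{lem:mu}(c) applies.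

(d) We have $h(y)/y\in1+x^{pn}\mathcal O$, and its $\kappa$-th power lies in the same closed subgroup. Thus $X_{hb}-h\cdot X_b=(\chi_h-1)\,h\cdot X_b$ has degree at least $pn+\lambda\ge2n+\lambda$. Now use Lemma~\ref{lem:action}.
\end{proof}

\subsection{The graded Lie algebra}
Let $b\in\mathcal N$ and let $\Gamma=\langle a,b\rangle$ be the abstract subgroup generated by $a$ and $b$. For $m\ge1$ let $\Lambda_m\subseteq W$ be the $\mathbb F_p$-space of the values $P(X_\bullet)$ of all Lie expressions $P$ of weight $m$ at the family $(X_w)_{w\in\Gamma}$. Thus $\Lambda_1$ is the $\mathbb F_p$-span of the $X_w$, and it contains $X$. Expanding a bracket of two sums of words shows $[Y,Y']\in\Lambda_{m+m'}$ for $Y\in\Lambda_m$ and $Y'\in\Lambda_{m'}$. Moreover $w*\Lambda_1=\Lambda_1$ for $w\in\Gamma$.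

\begin{lemma}\label{lem:leading}
Let $0\ne Y\in\Lambda_m$ have degree $d$ and leading coefficient $c$. For all large $k$, the group $\Gamma$ contains an element of depth $mp\kappa_k+d$ with leading coefficient $c$.
\end{lemma}

\begin{proof}
Let $Y=P(X_\bullet)$. The field $y^{-m\kappa_k}P(a_k)$ is the value of $P$ at the family $y^{-\kappa_k}(w\cdot A_k)$. Only finitely many symbols occur in $P$, and the bracket is continuous, so $y^{-m\kappa_k}P(a_k)\to Y$ by Lemma~\ref{lem:limit}(a). Hence for large $k$ the field $P(a_k)$ has degree $mp\kappa_k+d$ and leading coefficient $c$. Lemma~\ref{lem:realize} gives $g\in\Gamma$ with $\operatorname{ord}(g-1-P(a_k))\ge(m+1)n_k=mp\kappa_k+m\lambda+n_k$, which exceeds $mp\kappa_k+d$ for large $k$. Apply Lemma~\ref{lem:first}(b).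
\end{proof}

\begin{lemma}\label{lem:span}
For almost every $b$, the space $\Lambda_1$ spans $W$ over $C$.
\end{lemma}

\begin{proof}
Let $V\ne0$ be the $C$-span of $\Lambda_1$. For $w,w'\in\Gamma$ we have $w\cdot X_{w'}=\chi_w^{-1}X_{ww'}\in V$, so $a\cdot V=V$ and $b\cdot V=V$. If $V\ne W$, then $b$ lies in the stabilizer of one of the finitely many proper nonzero subspaces of Lemma~\ref{lem:limit}(c). These depend only on $a$, and their stabilizers are null by Lemma~\ref{lem:stab}.
\end{proof}

\section{A scalar that is not a $p$-th power in $C$}\label{sec:scalar}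

We want a ratio of $\mathbb F_p$-combinations of values of $\mu$ on $\Lambda_1$ that lies outside $C^p=F((y^p))$. By Lemma~\ref{lem:ell}(b), such combinations are provided by the function
\[
f\colon\mathcal N\to C,\qquad f(b)=\ell_X(X_b).
\]
It depends linearly on $X_b$, so its response to a small change of $b$ can be read off from Lemma~\ref{lem:limit}(d). As a ratio we take $f(ab)/f(b)$, because the invariance of $X$ under $a$ expresses it through $f(b)$ alone: by Lemmas~\ref{lem:limit}(b) and~\ref{lem:ell}(c),
\begin{equation}\label{eq:fab}
f(ab)=\ell_{a*X}(a*X_b)=\chi_a^{p-1}\,a(f(b)).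
\end{equation}
Since $\deg X=\lambda\ge0$, Lemma~\ref{lem:ell}(d) gives $v(\ell_X(Z))\ge\deg Z$ for all $Z\in W$. With Lemma~\ref{lem:limit}(d) this yields
\begin{equation}\label{eq:fcont}
v(f(b)-f(b_0))\ge n\qquad\text{for }b\in\mathcal N_nb_0,
\end{equation}
so $f$ is continuous. Let $\mathcal G=\mathcal N\setminus\operatorname{Stab}(CX)$, an open set of full measure by Lemma~\ref{lem:stab}. As $\chi_b\in C^*$, we have $b\in\mathcal G$ if and only if $X_b\notin CX$.

\begin{lemma}\label{lem:perturb}
Let $b_0\in\mathcal G$. There are $j\in\{0,\dots,p-1\}$ and $\nu\in\mathbb Z$ with the following property. If $n=pm+j\ge1$ and $n>p\nu$, then for all $b\in\mathcal N_nb_0$ and all $\zeta\ne\zeta'$ in $F$,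
\[
v_y\big(f(h_{n,\zeta'}b)-f(h_{n,\zeta}b)\big)=m+\nu .
\]
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:ad}(b) and~\ref{lem:ell}(a), the image of $\operatorname{ad}X_{b_0}$ is a hyperplane different from $\ker\ell_X$, so it is not contained in $\ker\ell_X$. Since $E_0,\dots,E_{p-1}$ is a $C$-basis of $W$, there is $j$ with $\ell_X([E_j,X_{b_0}])\ne0$. Put $\Psi(b)=\ell_X([E_j,X_b])$ and $\nu=v_y(\Psi(b_0))$.

Let $n$ and $b$ be as in the statement. Then $v(\Psi(b)-\Psi(b_0))\ge\deg[E_j,X_b-X_{b_0}]\ge n>p\nu$, so $v(\Psi(b))=p\nu$. The vector field of $h_{n,\zeta}$ is $\zeta E_n=\zeta y^mE_j$. By Lemma~\ref{lem:limit}(d) and $C$-linearity of $\ell_X$,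
\[
f(h_{n,\zeta}b)=f(b)+\zeta y^m\Psi(b)+\varepsilon_\zeta,\qquad v(\varepsilon_\zeta)\ge2n .
\]
The difference in question is $(\zeta'-\zeta)y^m\Psi(b)+\varepsilon_{\zeta'}-\varepsilon_\zeta$, and its first term has valuation $pm+p\nu\le n+p\nu<2n$.
\end{proof}

\begin{proposition}\label{prop:rho}
For almost every $b$ we have $f(b)\ne0$ and $\rho(b):=f(ab)/f(b)\notin C^p$.
\end{proposition}

\begin{proof}
Let $S_1=\{b\in\mathcal G:f(b)=0\}$ and $S_2=\{b\in\mathcal G:f(b)\ne0,\ \rho(b)\in C^p\}$. Both are Borel sets, because $f$ is continuous, $\rho$ is continuous on the open set where $f\ne0$, and $C^p$ is closed. We apply Lemma~\ref{lem:thin} to each.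

Let $b_0\in S_1$, with $j,\nu$ as in Lemma~\ref{lem:perturb}. For all large $n\equiv j\pmod p$ and all $b\in\mathcal N_nb_0$ the values $f(h_{n,\zeta}b)$, $\zeta\in F$, are distinct, so at most one of them vanishes. Hence $S_1$ is null.

For $S_2$ we first compute how $a$ acts on $C$ to leading order. Let $a(x)=x+\alpha x^{i+1}+\cdots$ with $\alpha\ne0$ and $i\ge1$. Then $a(y)/y=(a(x)/x)^p\in1+\alpha^py^i+y^{i+1}\mathcal O_C$. Let $0\ne z\in C$ have $v_y(z)=t$, and write $z=\gamma y^t(1+z_1)$ with $\gamma\in F^*$ and $z_1\in y\mathcal O_C$. For $s\ge1$ we have $v_y(a(y^s)-y^s)\ge s+i$, so $v_y(a(z_1)-z_1)\ge i+1$ and $a(1+z_1)/(1+z_1)\in1+y^{i+1}\mathcal O_C$. Together with $(a(y)/y)^t\in1+t\alpha^py^i+y^{i+1}\mathcal O_C$ this gives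
\begin{equation}\label{eq:aC}
a(z)/z\in1+t\alpha^py^i+y^{i+1}\mathcal O_C,\qquad t=v_y(z).
\end{equation}

Let $b_0\in S_2$, with $j,\nu$ as in Lemma~\ref{lem:perturb}, and put $\omega=v_y(f(b_0))$. Let $n=pm+j>\max(0,p\nu,p\omega)$. By \eqref{eq:fcont}, $v_y(f)=\omega$ on all of $\mathcal N_nb_0$. Let $b\in\mathcal N_nb_0$ and $\zeta\ne\zeta'$, and put $z=f(h_{n,\zeta}b)$ and $z+\Delta=f(h_{n,\zeta'}b)$, so that $v_y(z)=v_y(z+\Delta)=\omega$ and $v_y(\Delta)=m+\nu$. By \eqref{eq:fab},
\[
\rho(h_{n,\zeta'}b)-\rho(h_{n,\zeta}b)=\chi_a^{p-1}\left(\frac{a(z+\Delta)}{z+\Delta}-\frac{a(z)}z\right)=\chi_a^{p-1}\,\frac{z\,a(\Delta)-\Delta\,a(z)}{z(z+\Delta)}=\chi_a^{p-1}\,\frac\Delta{z+\Delta}\left(\frac{a(\Delta)}\Delta-\frac{a(z)}z\right).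
\]
By \eqref{eq:aC} the last bracket lies in $(m+\nu-\omega)\alpha^py^i+y^{i+1}\mathcal O_C$. Choose $m$ with $m+\nu-\omega\not\equiv0$ and $m+\nu-\omega\not\equiv-i\pmod p$. This excludes at most two residue classes, so infinitely many $m$ remain because $p\ge3$. For such $m$ the difference has $y$-adic valuation exactly $m+\nu-\omega+i$, which is not divisible by $p$. Nonzero elements of $C^p$ have $y$-adic valuation divisible by $p$, so the difference is not in $C^p$, and $h_{n,\zeta}b$ and $h_{n,\zeta'}b$ cannot both lie in $S_2$. Hence $S_2$ is null.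
\end{proof}

\section{The scalars generate $C$}\label{sec:field}

The rest of the argument is deterministic. Call a pair $(a,b)$ \emph{generic} if $a$ has infinite order and, with $X$, $\Lambda_m$, $f$ and $\rho$ constructed as above,
\begin{enumerate}
\item[(G1)] $\Lambda_1$ spans $W$ over $C$;
\item[(G2)] $f(b)\ne0$ and $\rho(b)\notin C^p$;
\item[(G3)] $(a,b)\notin\mathcal Z$.
\end{enumerate}
In the final step each scalar $\mu(Z)$ can be applied only to brackets containing $\operatorname{ad}Z$, and one can multiply by scalars but not divide. So we need finitely many elements $Z_j$, and we need the \emph{ring} generated by their ratios to be large.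

\begin{proposition}\label{prop:scalars}
Let $(a,b)$ be generic. There are $Z_0,\dots,Z_r\in\Lambda_1$ with $r\ge1$ and an integer $\sigma\geq0$ such that $\mu_j=\mu(Z_j)\ne0$, the ratios $\rho_j=\mu_j/\mu_0$ lie in $\mathcal O_C$, and the closure $\overline R$ of the ring $R=\mathbb F_p[\rho_1,\dots,\rho_r]$ contains $y^\sigma\mathcal O_C$.
\end{proposition}

\begin{proof}
\emph{Step 1: all ratios together generate a dense subfield of $C$.} By Lemma~\ref{lem:ell}(b), $f(b)$ and $f(ab)$ are $\mathbb F_p$-combinations of the values $\mu(X+sX_b)$ and $\mu(X+sX_{ab})$ with $s\in\mathbb F_p$, and the arguments lie in $\Lambda_1$. Since $f(b)\ne0$, there is $Z_*\in\Lambda_1$ with $\mu(Z_*)\ne0$. Let $\Theta_0\subseteq C$ be the field generated over $\mathbb F_p$ by all $\mu(Z)/\mu(Z_*)$ with $Z\in\Lambda_1$, and let $\Theta$ be its closure, a closed subfield of $C$. Dividing numerator and denominator by $\mu(Z_*)$ shows $\rho(b)\in\Theta_0$. For $w\in\Gamma$, the factor $\chi_w^{p-1}$ of Lemma~\ref{lem:mu}(b) cancels in a ratio: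
\[
w\left(\frac{\mu(Z)}{\mu(Z_*)}\right)=\frac{\mu(w*Z)}{\mu(w*Z_*)}=\frac{\mu(w*Z)/\mu(Z_*)}{\mu(w*Z_*)/\mu(Z_*)}\in\Theta_0 .
\]
Applying this to $w$ and $w^{-1}$ gives $w(\Theta_0)=\Theta_0$, and hence $w(\Theta)=\Theta$.

The Frobenius map $\varphi\mapsto\varphi^p$ is a field isomorphism from $K$ onto $C$. It commutes with $\Gamma$, it is a homeomorphism since it multiplies $v$ by $p$, and it maps $C$ onto $C^p$. Let $L=\{\varphi\in K:\varphi^p\in\Theta\}$. This is a closed subfield of $K$ with $a(L)=b(L)=L$, and $L\not\subseteq C$ because $\rho(b)\in\Theta\setminus C^p$. By Lemma~\ref{lem:fields}(d), $K/L$ is finite and separable. By (G3), $L=K$, that is, $\Theta=C$.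

\emph{Step 2: finitely many ratios suffice.} For a finite set $S\subseteq\Lambda_1$ let $\Theta_S$ be the closure of the field generated over $\mathbb F_p$ by the $\mu(Z)/\mu(Z_*)$ with $Z\in S$. Since $\Theta_0$ is dense in $C$, it is not contained in the finite field $F$, so $\mu(Z_{**})/\mu(Z_*)\notin F$ for some $Z_{**}\in\Lambda_1$. By Lemma~\ref{lem:fields}(c), $[C:\Theta_S]<\infty$ whenever $Z_{**}\in S$. Among such $S$ choose one that minimizes $[C:\Theta_S]$. For any $Z\in\Lambda_1$ we have $\Theta_S\subseteq\Theta_{S\cup\{Z\}}$, and equality holds by minimality. So the closed field $\Theta_S$ contains $\Theta_0$, and $\Theta_S=C$. Let $Z_0,\dots,Z_r$ be the elements of $S\cup\{Z_*\}$ on which $\mu$ does not vanish, numbered so that $v(\mu_0)$ is minimal. They include $Z_*$ and $Z_{**}$, so $r\ge1$, and $\rho_j\in\mathcal O_C$. The field generated by the ratios $\mu_i/\mu_j$ is generated by those with any one fixed denominator. Hence $\rho_1,\dots,\rho_r$ lie in no proper closed subfield of $C$.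

\emph{Step 3: from the field to the ring.} Some $\rho_j$ lies outside $F$. As $v(\rho_j)\ge0$, the element $\pi$ that Lemma~\ref{lem:fields}(b) attaches to it lies in $R$, and so the ring $\overline R\subseteq\mathcal O_C$ contains $\mathbb F_p[[\pi]]$. The subring $\overline R[1/\pi]$ of $C$ is a vector space over $\mathbb F_p((\pi))$, of finite dimension by Lemma~\ref{lem:fields}(a). A domain of finite dimension over a field is a field, and a finite-dimensional subspace over the complete field $\mathbb F_p((\pi))$ is closed. So $\overline R[1/\pi]$ is a closed subfield containing all $\rho_j$, and it equals $C$ by Step~2. Choose $s$ such that $\pi^s$ times each of finitely many generators of $\mathcal O_C$ over $\mathbb F_p[[\pi]]$ lies in $\overline R$. Then $\pi^s\mathcal O_C\subseteq\overline R$, and we take $\sigma=s\,v_y(\pi)$.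
\end{proof}

\section{End of the proof}\label{sec:end}

\begin{proposition}\label{prop:open}
If $(a,b)$ is generic, then $H=\overline{\langle a,b\rangle}$ is open.
\end{proposition}

\begin{proof}
Let $Z_j,\mu_j,\rho_j,R,\sigma$ be as in Proposition~\ref{prop:scalars}. We follow Example~\ref{ex:good}.

\emph{Brackets on which all scalars act.} Let $\mathcal U$ be the set of all
\[
Y=\operatorname{ad}V_r\operatorname{ad}Z_r\cdots\operatorname{ad}V_1\operatorname{ad}Z_1\operatorname{ad}V_0\operatorname{ad}Z_0\,(T),\qquad T,V_0,\dots,V_r\in\Lambda_1,
\]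
so $\mathcal U\subseteq\Lambda_m$ with $m=2r+3$. Lemma~\ref{lem:mu}(a) gives $(\operatorname{ad}Z_j)^{1+N(p-1)}=\mu_j^N\operatorname{ad}Z_j$ for all $N\ge0$, by induction on $N$. All operators in the definition of $Y$ are $C$-linear, so replacing each $\operatorname{ad}Z_j$ by $(\operatorname{ad}Z_j)^{1+N_j(p-1)}$ multiplies $Y$ by $\prod_j\mu_j^{N_j}$. Therefore
\begin{equation}\label{eq:scalars}
\mu_0^{N_0}\cdots\mu_r^{N_r}\,Y\in\Lambda_{m+N(p-1)}\qquad\text{for }Y\in\mathcal U,\ N=N_0+\dots+N_r .
\end{equation}

\emph{The set $\mathcal U$ spans $W$ over $C$.} This is the purpose of the factors $\operatorname{ad}V_j$. Suppose a set $\mathcal T$ spans $W$ over $C$. Then the elements $[Z_j,T]$ with $T\in\mathcal T$ span the image of $\operatorname{ad}Z_j$, which has dimension $p-1\ge2$ by Lemma~\ref{lem:ad}(a); note that $Z_j\ne0$ since $\mu_j\ne0$. By (G1) and Lemma~\ref{lem:ad}(c), the elements $[V,[Z_j,T]]$ with $V\in\Lambda_1$ and $T\in\mathcal T$ span $W$. Starting from $\mathcal T=\Lambda_1$ and applying this for $j=0,\dots,r$ proves the claim. Choose a $C$-basis $Y_1,\dots,Y_p$ of $W$ in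 $\mathcal U$.

\emph{Consecutive degrees in one weight.} The $\mathcal O_C$-module $W_0$ is generated by $E_0,\dots,E_{p-1}$, so $y^sW_0\subseteq\sum_l\mathcal O_CY_l$ for some $s\geq0$. With $n_0=p(s+\sigma)$ we get $W_{n_0}=y^{s+\sigma}W_0\subseteq\sum_ly^\sigma\mathcal O_CY_l$. Let $d\in\{n_0,\dots,n_0+2p-1\}$ and $c\in F^*$, and write $cE_d=\sum_l\varphi_lY_l$ with $\varphi_l\in y^\sigma\mathcal O_C\subseteq\overline R$. Choose polynomials $P_l$ over $\mathbb F_p$, depending on $d$ and $c$, with $v(\varphi_l-P_l(\rho_1,\dots,\rho_r))>d-\deg Y_l$. Then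
\[
G_{d,c}=\sum_lP_l(\rho_1,\dots,\rho_r)\,Y_l
\]
has degree $d$ and leading coefficient $c$. Let $N$ bound the total degrees of the finitely many polynomials used for all $(d,c)$. Since $\mu_0^N\rho_1^{\beta_1}\cdots\rho_r^{\beta_r}=\mu_0^{N-\sum\beta_j}\mu_1^{\beta_1}\cdots\mu_r^{\beta_r}$, each $\mu_0^NP_l(\rho_1,\dots,\rho_r)$ is an $\mathbb F_p$-combination of monomials of total degree $N$ in $\mu_0,\dots,\mu_r$. By \eqref{eq:scalars},
\[
\mu_0^NG_{d,c}\in\Lambda_{m'},\qquad m'=m+N(p-1),
\]
with the same weight $m'$ for all $(d,c)$. If $\mu_0^N$ has leading term $\varepsilon y^t$ with $\varepsilon\in F^*$, then $\mu_0^NG_{d,c}$ has degree $d+pt$ and leading coefficient $\varepsilon c$.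

\emph{Conclusion.} There are finitely many pairs $(d,c)$, so Lemma~\ref{lem:leading} applies to all of them with one large $k$. It gives elements of $\Gamma$ of depth $m'p\kappa_k+pt+d$ and leading coefficient $\varepsilon c$. As $c$ runs over $F^*$ so does $\varepsilon c$, and as $d$ runs over its range the depths run over $2p$ consecutive integers. These integers lie in $D(H)$, and $H$ is open by Lemma~\ref{lem:depths}(c).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:Z} and Fubini's theorem, almost every $a$ has infinite order and the property that $\{b:(a,b)\in\mathcal Z\}$ lies in a null set. Fix such an $a$. By Lemma~\ref{lem:span} and Proposition~\ref{prop:rho}, the pair $(a,b)$ is generic for almost every $b$, and then $b\notin B_a$ by Proposition~\ref{prop:open}. So $B_a$ is null for almost every $a$. Since $B$ is closed (Lemma~\ref{lem:closed}), Fubini's theorem shows that $B$ is null.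
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:open}]
The set $G^2$ has positive measure in $\mathcal N^2$, and the normalized Haar measure of $G^2$ is the normalized restriction of that of $\mathcal N^2$. By Theorem~\ref{thm:main}, almost every pair in $G^2$ generates a subgroup that is open in $\mathcal N$, hence in $G$; so $Q(G,2)=1$. For $k\ge2$, the closed subgroup generated by $k$ elements contains the one generated by the first two, and a subgroup containing an open subgroup is open; so $Q(G,k)=1$. A procyclic group is abelian. On the other hand, every open subgroup of $\mathcal N$ contains some $\mathcal N_n$ with $n\ge1$, and by Lemma~\ref{lem:depths}(a) elements of depths $n$ and $n+1$ have a commutator of depth $2n+1$, so they do not commute. Hence no open subgroup is procyclic, no single element generates an open subgroup, and $Q(G,1)=0$. Finally, since $Q(G,2)>0$, some pair in $G$ topologically generates an open subgroup.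
\end{proof}

\begin{remark}\label{rem:p}
The hypothesis $p\ge3$ enters through $-1\not\equiv1$ in Lemma~\ref{lem:depths}(c), the division by $2$ in Lemma~\ref{lem:ad}(b), the inequality $p-2\ge1$ in Lemma~\ref{lem:ell}(b), the inequality $p-1\ge2$ in Lemma~\ref{lem:stab} and Proposition~\ref{prop:open}, and the choice of a third residue class in Proposition~\ref{prop:rho}. Some of these steps fail for $p=2$. In that case $W=C\partial\oplus Cx\partial$ and $[W,W]=C\partial\ne W$. Moreover the derivative of any series involves only even powers of $x$, so $g\cdot\partial=(1/g(x)')\,\partial\in C\partial$ for every $g$, and the line $C\partial$ is stabilized by all of $\mathcal N$, in contrast with Lemma~\ref{lem:stab}.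
\end{remark}

\begin{thebibliography}{9}

\bibitem{nottingham}
\emph{On the Structure of Large Powers and Random Generation in the Nottingham Group},
\texttt{https://mathematics.ceu.edu/\allowbreak sites/\allowbreak mathematics.ceu.hu/\allowbreak files/\allowbreak attachment/\allowbreak basicpage/\allowbreak 27/\allowbreak phd-thesis-tugba-aslan.pdf}

\end{thebibliography}
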